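\title{$F_\sigma$-ideals with prescribed web number, and the independence of a conjecture of Louveau and Veli\v{c}kovi\'c}

\begin{abstract}
The web number $\mathrm{web}(\mathcal J)$ of an ideal $\mathcal J$ on a countable set is the least number of weakly bounded families needed to cover $\mathcal J$. A conjecture of Louveau and Veli\v{c}kovi\'c asserts that an $F_\sigma$-ideal $\mathcal J$ is Tukey above $\emptyset\times\mathrm{Fin}$ if and only if $\mathrm{web}(\mathcal J)>\omega$. We construct in ZFC, for every coanalytic set $T\subseteq 2^\omega$, an $F_\sigma$-ideal with web number $\max(\omega,|T|)$. It follows that the conjecture fails if $\mathfrak d>\omega_1$ and $\omega_1^{L[a]}=\omega_1$ for some real $a$. It holds if $\mathfrak d=\omega_1$, so it is independent of ZFC.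
\end{abstract}

\section{The problem}\label{sec:problem}

An \emph{ideal} is a family $\mathcal J$ of subsets of a countable set $X$ that is closed under subsets and finite unions, contains all finite subsets of $X$, and does not contain $X$. We identify subsets of $X$ with points of the Cantor space $2^X$, and call $\mathcal J$ an \emph{$F_\sigma$-ideal} if it is a countable union of closed subsets of $2^X$.

An ideal is a directed partial order under inclusion. A subset of a directed order is \emph{bounded} if it has an upper bound; thus $\mathcal B\subseteq\mathcal J$ is bounded if and only if $\bigcup\mathcal B\in\mathcal J$. For directed orders $D$ and $D'$, the \emph{Tukey reduction} $D\le_T D'$ means that some map $f\colon D\to D'$ sends unbounded sets to unbounded sets; we call such an $f$ a \emph{Tukey map}. (Equivalently, some map $D'\to D$ sends cofinal sets to cofinal sets; we do not use this form.) The order against which we test is the ideal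
\[
\emptyset\times\mathrm{Fin}=\{A\subseteq\omega\times\omega:\ A\cap(\{n\}\times\omega)\text{ is finite for every }n\in\omega\}.
\]
For $A$ in this ideal let $g_A(n)$ be the least $l$ with $A\cap(\{n\}\times\omega)\subseteq\{n\}\times l$. A family $\mathcal C$ cofinal in $\emptyset\times\mathrm{Fin}$ gives a family $\{g_A:A\in\mathcal C\}$ cofinal in $\omega^\omega$ under the pointwise order, and conversely the regions below the graphs of a cofinal family of functions are cofinal in the ideal. So the cofinality $\mathrm{cof}(\emptyset\times\mathrm{Fin})$, the least size of a cofinal subset, is the dominating number $\mathfrak d=\mathrm{cof}(\omega^\omega)$, and $\omega_1\le\mathfrak d\le 2^{\aleph_0}$.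

\begin{definition}
Let $\mathcal J$ be an ideal. A set $\mathcal W\subseteq\mathcal J$ is a \emph{web set} (weakly bounded) if every infinite subset of $\mathcal W$ contains an infinite bounded subset. A set $\mathcal S\subseteq\mathcal J$ is a \emph{sun set} (strongly unbounded) if no infinite subset of $\mathcal S$ is bounded. The \emph{web number} $\mathrm{web}(\mathcal J)$ is the least cardinality of a family of web sets whose union is $\mathcal J$.
\end{definition}

If one reads ``bounded'' as ``convergent'', web sets correspond to sets in which every sequence has a convergent subsequence, sun sets to sets in which no injective sequence converges, and $\mathrm{web}(\mathcal J)=\omega$ to $\sigma$-compactness. The web number is a Tukey invariant, which is what connects it with $\emptyset\times\mathrm{Fin}$. Parts (a) and (d) below are known; all four proofs are short.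

\begin{proposition}\label{prop:basic}
Let $\mathcal I$ and $\mathcal J$ be ideals.
\begin{enumerate}
\item[(a)] $\omega\le\mathrm{web}(\mathcal J)\le\mathrm{cof}(\mathcal J)$.
\item[(b)] If $\mathcal S\subseteq\mathcal J$ is a sun set, then $|\mathcal S|\le\mathrm{web}(\mathcal J)$.
\item[(c)] If $\mathcal I\le_T\mathcal J$, then $\mathrm{web}(\mathcal I)\le\mathrm{web}(\mathcal J)$.
\item[(d)] $\mathrm{web}(\emptyset\times\mathrm{Fin})=\mathfrak d$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) If $\mathcal C$ is cofinal in $\mathcal J$, the sets $\mathcal P(I)$, $I\in\mathcal C$, are web sets covering $\mathcal J$. A finite union of web sets is a web set, since an infinite subset of the union meets one of the pieces in an infinite set. But $\mathcal J$ is not a web set: if $X=\{e_0,e_1,\dots\}$, every infinite subfamily of $\{\{e_0,\dots,e_n\}:n\in\omega\}$ has union $X\notin\mathcal J$.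

(b) A web set $\mathcal W$ contains only finitely many elements of $\mathcal S$, for otherwise $\mathcal W\cap\mathcal S$ would contain an infinite bounded set. So $|\mathcal S|\le\mathrm{web}(\mathcal J)\cdot\omega=\mathrm{web}(\mathcal J)$ by (a).

(c) Let $f\colon\mathcal I\to\mathcal J$ be a Tukey map, so a set whose image is bounded is bounded. It suffices to show that $f^{-1}[\mathcal W]$ is a web set for each web set $\mathcal W\subseteq\mathcal J$. Let $\mathcal A\subseteq f^{-1}[\mathcal W]$ be infinite. If $f[\mathcal A]$ is finite, it is bounded, and so is $\mathcal A$. Otherwise $f[\mathcal A]$ has an infinite bounded subset $\mathcal B$, and $\mathcal A\cap f^{-1}[\mathcal B]$ is infinite and bounded.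

(d) By (a) it suffices to show that every web set $\mathcal W\subseteq\emptyset\times\mathrm{Fin}$ is bounded, for then the upper bounds of the members of a cover by web sets form a cofinal family. If $\bigcup\mathcal W$ has an infinite $n$th column, there are $A_k\in\mathcal W$ with $g_{A_0}(n)<g_{A_1}(n)<\cdots$, and no infinite subset of $\{A_k:k\in\omega\}$ is bounded.
\end{proof}

By (a), a countably generated ideal has web number $\omega$. The next example lies at the other extreme, and our construction is a modification of it. Write $2^n$ for the set of binary strings of length $n$ and $2^{<\omega}=\bigcup_n2^n$. For $x\in2^\omega$ let $y_x=\{x{\restriction}n:n\in\omega\}$ be the \emph{branch} of $x$. A \emph{tree} is a set $S\subseteq2^{<\omega}$ closed under initial segments, and $[S]=\{x\in2^\omega:y_x\subseteq S\}$. For trees $S_1,\dots,S_k$,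
\begin{equation}\label{eq:union}
[S_1\cup\dots\cup S_k]=[S_1]\cup\dots\cup[S_k],
\end{equation}
because if $y_x$ is contained in the union, some $S_j$ contains $x{\restriction}n$ for infinitely many $n$, hence for all $n$.

\begin{example}\label{ex:branch}
Let $\mathrm{Br}$ be the ideal on $2^{<\omega}$ of all sets covered by finitely many branches. For each $k$, the family of sets $s$ contained in some $y_{x_1}\cup\dots\cup y_{x_k}$ is the projection of a closed subset of $2^{2^{<\omega}}\times(2^\omega)^k$, hence compact; so $\mathrm{Br}$ is $F_\sigma$. By \eqref{eq:union}, a member of $\mathrm{Br}$ contains only finitely many branches, so $\{y_x:x\in2^\omega\}$ is a sun set and $\mathrm{web}(\mathrm{Br})=2^{\aleph_0}$.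
\end{example}

By (c) and (d), $\emptyset\times\mathrm{Fin}\le_T\mathcal J$ implies $\mathrm{web}(\mathcal J)\ge\mathfrak d>\omega$, for every ideal $\mathcal J$. The problem, which we take from \cite{BT}, is whether for $F_\sigma$-ideals an uncountable web number is already sufficient.

\begin{quote}
\textbf{Conjecture} (Louveau and Veli\v{c}kovi\'c). Let $\mathcal J$ be an $F_\sigma$-ideal. Then $\emptyset\times\mathrm{Fin}\le_T\mathcal J$ if and only if $\mathrm{web}(\mathcal J)>\omega$.
\end{quote}

The following result is known. Its forward implication was just derived; we use the converse without proof.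

\begin{theorem}\label{thm:known}
For every $F_\sigma$-ideal $\mathcal J$, $\emptyset\times\mathrm{Fin}\le_T\mathcal J$ if and only if $\mathrm{web}(\mathcal J)\ge\mathfrak d$.
\end{theorem}

So the conjecture asserts a gap: no $F_\sigma$-ideal has web number strictly between $\omega$ and $\mathfrak d$. This is the answer one would guess. An $F_\sigma$ subset of the Cantor space is countable or contains a perfect set, and one might hope that an $F_\sigma$-ideal that is not covered by countably many web sets likewise contains a large, explicitly constructed obstruction, such as the branches in Example~\ref{ex:branch}. The results below show that web numbers of $F_\sigma$-ideals are instead at least as varied as cardinalities of coanalytic sets, where intermediate values are consistent.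

\section{Results}\label{sec:results}

A set $A\subseteq2^\omega$ is \emph{analytic} if it is the projection of a closed subset of $2^\omega\times\omega^\omega$, and \emph{coanalytic} if its complement is analytic. A set $D\subseteq 2^\omega$ is $\boldsymbol\Sigma^1_2$ if it is the projection of a coanalytic subset of $2^\omega\times2^\omega$, a space that we identify with $2^\omega$ by a homeomorphism. For $a\in2^\omega$, $L[a]$ is the constructible universe relative to $a$, and $\omega_1^{L[a]}$ is the least ordinal uncountable in $L[a]$; always $\omega_1^{L[a]}\le\omega_1$.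

\begin{theorem}[ZFC]\label{thm:main}
For every coanalytic $T\subseteq2^\omega$ there is an $F_\sigma$-ideal $\mathcal J_T$ on $2^{<\omega}$ such that $\{y_x:x\in T\}$ is a sun set in $\mathcal J_T$ and
\[
\mathrm{web}(\mathcal J_T)=\max(\omega,|T|).
\]
\end{theorem}

\begin{theorem}\label{thm:indep}
\begin{enumerate}
\item[(a)] If $\mathfrak d=\omega_1$, the conjecture holds.
\item[(b)] If $\mathfrak d>\omega_1$ and $\omega_1^{L[a]}=\omega_1$ for some $a\in2^\omega$, the conjecture fails: there is an $F_\sigma$-ideal $\mathcal J$ with $\mathrm{web}(\mathcal J)=\omega_1<\mathfrak d$, so $\emptyset\times\mathrm{Fin}\not\le_T\mathcal J$.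
\item[(c)] If ZFC is consistent, the conjecture is independent of ZFC.
\end{enumerate}
\end{theorem}

In the next theorem $[\kappa]^{<\omega}$ is the directed order of finite subsets of $\kappa$ under inclusion, and $\mathcal J_T$ is the ideal of Theorem~\ref{thm:main}. The construction of $\mathcal J_T$ involves a choice, but only the properties stated in Theorem~\ref{thm:main} will be used.

\begin{theorem}[ZFC]\label{thm:more}
\begin{enumerate}
\item[(a)] For every infinite $\boldsymbol\Sigma^1_2$ set $D\subseteq2^\omega$ there is an $F_\sigma$-ideal with web number $|D|$.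
\item[(b)] Let $T$ be coanalytic. Then $\emptyset\times\mathrm{Fin}\le_T\mathcal J_T$ if and only if $|T|\ge\mathfrak d$. For uncountable $\kappa$, $[\kappa]^{<\omega}\le_T\mathcal J_T$ if and only if $\kappa\le|T|$.
\item[(c)] The conjecture holds for all ideals $\mathcal J_T$ ($T$ coanalytic) if and only if $\mathfrak d=\omega_1$ or $\omega_1^{L[a]}<\omega_1$ for all $a\in2^\omega$. In particular, the full conjecture implies that $\mathfrak d=\omega_1$ or $\omega_1^{L[a]}<\omega_1$ for all $a\in 2^\omega$.
\end{enumerate}
\end{theorem}

We do not settle whether the full conjecture follows from ``$\omega_1^{L[a]}<\omega_1$ for all $a$'' when $\mathfrak d>\omega_1$.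

Sections~\ref{sec:idea}--\ref{sec:proof} prove Theorem~\ref{thm:main} by compactness arguments alone. Set theory enters only in Section~\ref{sec:set}.

\section{One limit step, by hand}\label{sec:idea}

To lower the web number of $\mathrm{Br}$ from $2^{\aleph_0}$ to $\max(\omega,|T|)$ we enlarge the ideal so that the branches $y_x$ with $x\notin T$ form a web set, while those with $x\in T$ remain a sun set. Every sequence in $2^\omega\setminus T$ has a convergent subsequence, so it is natural to admit trees
\begin{equation}\label{eq:fan}
S=y_x\cup\bigcup_{i\in\omega}y_{x_i},\qquad x_i\to x,\quad x_i\notin T\text{ or }x_i=x .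
\end{equation}
Here $[S]=\{x\}\cup\{x_i:i\in\omega\}$ meets $T$ at most in $x$. To obtain an $F_\sigma$-ideal we want to generate it from compact families, as in Example~\ref{ex:branch}, so limits of admitted trees will be admitted too. Two things can go wrong in the limit. We exhibit them for the closed set $T$ of all sequences with at most one $1$, whose points are $\bar0=000\cdots$ and $z_i=0^i1\bar0$. For this $T$ the theorem asks for web number $\omega$.

\emph{The rate of convergence may deteriorate.} A finite union of branches outside $T$ is of the form \eqref{eq:fan}. Since $2^\omega\setminus T$ is dense, for each $n$ such a union contains all strings of length at most $n$, so the full tree $2^{<\omega}$ is a limit of trees \eqref{eq:fan}. The remedy is to require $x_i{\restriction}i=x{\restriction}i$. Then $S\cap2^n$ is determined by $x{\restriction}n$ and $x_i{\restriction}n$ for $i<n$, and $S$ depends continuously on $(x,(x_i))$.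

\emph{The condition $x_i\notin T$ is not closed.} Let $x=\bar0$ and $x_i^k=0^i10^k1\bar0\notin T$. Then $x_i^k{\restriction}i=x{\restriction}i$, but as $k\to\infty$ the trees $y_x\cup\bigcup_iy_{x_i^k}$ converge to $y_x\cup\bigcup_iy_{z_i}$, which contains infinitely many branches from $T$. The fact $x_i^k\notin T$ is certified by the number $i+k+2$, the length of an initial segment with two $1$'s, and these certificates escape to infinity. We cannot forbid that, but we can arrange that when one certificate escapes, all later branches collapse onto $x$. Admit \eqref{eq:fan} only if there is a nondecreasing $\delta\colon\omega\to\omega\cup\{\infty\}$ such that for all $i$: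
\begin{enumerate}
\item[(i)] $\delta(i)\ge i$;
\item[(ii)] $x_i{\restriction}n=x{\restriction}n$ for all finite $n\le\delta(i)$;
\item[(iii)] $x_i=x$, or $\delta(i+1)=\infty$, or $x_i{\restriction}\delta(i+1)$ contains two $1$'s.
\end{enumerate}
(We now allow $x_i\in T$ when (iii) permits it.) In the bad example, taking $x_0=x_0^k$ forces $\delta(1)\ge k+2$, so all $x_i$ with $i\ge1$ begin with $0^{k+2}$, and the limit as $k\to\infty$ is $y_{\bar0}\cup y_{z_0}$.

The triples $(x,(x_i),\delta)$ form a compact set when $\omega\cup\{\infty\}$ is the one-point compactification of $\omega$. For (iii): if in the limit $x_i\ne x$ and $\delta(i+1)<\infty$, then along the sequence eventually $x_i\ne x$ and both $\delta(i+1)$ and $x_i{\restriction}\delta(i+1)$ have their limit values. Each admitted tree has finitely many branches in $T$: if $\delta$ is finite everywhere, every $x_i\ne x$ lies outside $T$ by (iii), and if $\delta(j)=\infty$, then $x_i=x$ for $i\ge j$ by (ii). Finally, enough trees are admitted. Given $x_k\to x$ outside $T$, choose alternately $\delta(0),k_0,\delta(1),k_1,\dots$, taking $\delta(i+1)$ above the certificate of $x_{k_i}$ and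 then $k_{i+1}$ so large that $x_{k_{i+1}}$ agrees with $x$ below $\delta(i+1)$.

Three things remain. For a coanalytic $T$, the fact $x\notin T$ is certified by a function rather than a number (Section~\ref{sec:cert}). The new trees must themselves be covered by few web sets, so the step is iterated $\omega$ times, each level being compact (Section~\ref{sec:levels}). And the trees in a convergent sequence may share finitely many branches from $T$, which survive in the limit tree; so certificates have to speak only about branches outside a given tree, as the alternative ``$x_i=x$'' in (iii) already does.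

\section{Certificates for the complement of $T$}\label{sec:cert}

Fix a coanalytic $T\subseteq2^\omega$ and a closed set $F\subseteq2^\omega\times\omega^\omega$ with projection $2^\omega\setminus T$. A witness $c$ with $(x,c)\in F$ ranges over the noncompact space $\omega^\omega$. We replace the witness by an upper bound for it, which lets several certificates be merged by taking maxima, and we compactify the space of bounds.

Let $\omega+1=\omega\cup\{\infty\}$ carry the order topology: it is compact, the points of $\omega$ are isolated, and $\{\alpha:\alpha\ge n\}$ is clopen for $n\in\omega$. Let $B$ be the set of nondecreasing sequences $b\in(\omega+1)^\omega$, a compact metrizable space, ordered pointwise. Its largest element $\bar\infty$ is constantly $\infty$. Call $b\in B$ \emph{total} if $b\in\omega^\omega$. For $d\in\omega$ the shift $b\mapsto b^{[d]}$, $b^{[d]}(j)=b(d+j)$, is a continuous monotone map $B\to B$ that preserves totality and fixes $\bar\infty$.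

For $n\ge1$ let $R_n$ be the set of $(\sigma,t)\in2^n\times\omega^n$ for which there is $(x',c)\in F$ with $x'{\restriction}n=\sigma$ and $c{\restriction}n\le t$ pointwise. For $x\in2^\omega$ put
\[
C(x)=\{b\in B:\ (x{\restriction}n,b{\restriction}n)\in R_n\text{ for every }n\ge1\text{ with }b(n-1)<\infty\}.
\]
Since $b$ is nondecreasing, $b(n-1)<\infty$ gives $b{\restriction}n\in\omega^n$. Membership $b\in C(x)$ says that, as long as $b$ is finite, the search for a witness below $b$ has not failed.

\begin{lemma}\label{lem:cert}
\begin{enumerate}
\item[(a)] The set $\{(x,b):b\in C(x)\}$ is closed in $2^\omega\times B$.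
\item[(b)] Each $C(x)$ is upward closed in $B$ and contains $\bar\infty$.
\item[(c)] $x\notin T$ if and only if $C(x)$ has a total element.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(x_k,b_k)\to(x,b)$ with $b_k\in C(x_k)$, and let $b(n-1)<\infty$. The first $n$ values of $b$ are isolated points of $\omega+1$, so for large $k$ we have $b_k{\restriction}n=b{\restriction}n$ and $x_k{\restriction}n=x{\restriction}n$. Hence $(x{\restriction}n,b{\restriction}n)\in R_n$.

(b) Let $b\in C(x)$, $b\le b'$ and $b'(n-1)<\infty$. Then $b(n-1)<\infty$, so $(x{\restriction}n,b{\restriction}n)\in R_n$, and $R_n$ is upward closed in the second coordinate. For $\bar\infty$ the condition is vacuous.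

(c) If $(x,c)\in F$, then $b(j)=\max_{i\le j}c(i)$ defines a total element of $C(x)$. Conversely, let $b\in C(x)$ be total. For each $n\ge1$ pick $(x_n,c_n)\in F$ with $x_n{\restriction}n=x{\restriction}n$ and $c_n{\restriction}n\le b{\restriction}n$. For each $j$ we have $c_n(j)\le b(j)$ for all $n>j$, so each coordinate takes finitely many values and a diagonal argument gives a subsequence of $(c_n)$ converging to some $c\in\omega^\omega$. Since $x_n\to x$ and $F$ is closed, $(x,c)\in F$, and $x\notin T$.
\end{proof}

This lemma is the only place where the hypothesis on $T$ is used, and it needs exactly that hypothesis: if (a) and (c) hold, then $2^\omega\setminus T$ is the projection of the set $\{(x,b):b\in C(x),\ b\text{ total}\}$, which is closed in $2^\omega\times\omega^\omega$.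

\section{The levels $P_m$ and the ideal $\mathcal J_T$}\label{sec:levels}

Let $\mathrm{Tr}$ be the set of trees, a closed subset of $2^{2^{<\omega}}$. Convergence $S_k\to S$ means that for each $n$, $S_k\cap2^n=S\cap2^n$ for all large $k$. By recursion on $m$ we define a space $P_m$ of codes, a tree $S_p$ for each $p\in P_m$, and sets $C(p,S)\subseteq B$ for $p\in P_m$, $S\in\mathrm{Tr}$. The total elements of $C(p,S)$ will certify that $S_p$ has no branch in $T$ outside $[S]$. The recursion maintains:
\begin{enumerate}
\item[(I1)] $P_m$ is compact metrizable and $p\mapsto S_p$ is continuous from $P_m$ to $\mathrm{Tr}$;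
\item[(I2)] each $C(p,S)$ is upward closed in $B$ and contains $\bar\infty$;
\item[(I3)] $\{(p,S,b):b\in C(p,S)\}$ is closed in $P_m\times\mathrm{Tr}\times B$.
\end{enumerate}

\subsection*{Level $0$}
Let $P_0=2^\omega$ and $S_x=y_x$. Let $C(x,S)=B$ if $x\in[S]$, and $C(x,S)=C(x)$ otherwise. Then (I1) holds, and (I2) is Lemma~\ref{lem:cert}(b). For (I3), let $(x_k,S_k,b_k)\to(x,S,b)$ with $b_k\in C(x_k,S_k)$. If $x\in[S]$ there is nothing to prove. If $x\notin[S]$, then $x{\restriction}e\notin S$ for some $e$, so $x_k{\restriction}e\notin S_k$ for large $k$. For such $k$, $b_k\in C(x_k)$, and $b\in C(x)$ by Lemma~\ref{lem:cert}(a).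

\subsection*{Level $m+1$}
Let $P_{m+1}$ be the set of triples $p=(q,(q_i)_{i\in\omega},\delta)\in P_m\times P_m^\omega\times B$ such that for all $i$:
\begin{enumerate}
\item[(P1)] $\delta(i)\ge i$;
\item[(P2)] $S_{q_i}\cap2^n\subseteq S_q$ for all $n\in\omega$ with $n\le\delta(i)$;
\item[(P3)] $\delta^{[i+1]}\in C(q_i,S_q)$.
\end{enumerate}
These correspond to (i)--(iii) of Section~\ref{sec:idea}, with the tail of $\delta$ after $i$ in the role of the number $\delta(i+1)$. Put
\[
S_p=S_q\cup\bigcup_{i\in\omega}S_{q_i},\qquad
C(p,S)=\{b\in C(q,S):\ b^{[i+1]}\in C(q_i,S)\text{ for all }i\}.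
\]
A certificate for $p$ has to serve infinitely many $q_i$. A total sequence cannot in general dominate infinitely many total sequences; the shift repairs this, since it puts only finitely many demands on each value $b(j)$.

We verify the invariants. Condition (P1) is closed because $\{\alpha:\alpha\ge i\}$ is closed. For (P2), let $(q^k,(q^k_i),\delta^k)\to(q,(q_i),\delta)$, where the terms satisfy (P2), and let $n\le\delta(i)$ be finite. Since $\{\alpha:\alpha\ge n\}$ is open and (I1) holds at level $m$, for large $k$ we have $n\le\delta^k(i)$, $S_{q^k_i}\cap2^n=S_{q_i}\cap2^n$ and $S_{q^k}\cap2^n=S_q\cap2^n$; hence $S_{q_i}\cap2^n\subseteq S_q$. Condition (P3) describes the preimage of the closed set in (I3) at level $m$ under the continuous map $p\mapsto(q_i,S_q,\delta^{[i+1]})$. So $P_{m+1}$ is compact metrizable. The set $S_p$ is a union of trees, hence a tree. For $i\ge n$ we have $n\le\delta(i)$ by (P1), so (P2) gives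
\[
S_p\cap2^n=(S_q\cap2^n)\cup\bigcup_{i<n}(S_{q_i}\cap2^n),
\]
and the right side is locally constant in $p$. This proves (I1). Property (I2) passes to level $m+1$ because shifts are monotone and fix $\bar\infty$. The set in (I3) is the intersection of the preimages of the corresponding set at level $m$ under the continuous maps $(p,S,b)\mapsto(q,S,b)$ and $(p,S,b)\mapsto(q_i,S,b^{[i+1]})$.

\begin{definition}
$\mathcal J_T$ is the family of all $s\subseteq2^{<\omega}$ contained in $S_{p_1}\cup\dots\cup S_{p_k}$ for some $k\ge1$, some $m_1,\dots,m_k\in\omega$, and some $p_j\in P_{m_j}$.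
\end{definition}

\section{Branches of the trees $S_p$}\label{sec:lemmas}

An infinite union of trees may have branches that none of the trees has. Conditions (P1) and (P2) exclude this.

\begin{lemma}\label{lem:branches}
If $p=(q,(q_i),\delta)\in P_{m+1}$, then
\[
[S_p]=[S_q]\cup\bigcup\{[S_{q_i}]:\delta(i)<\infty\}=[S_q]\cup\bigcup_{i\in\omega}[S_{q_i}].
\]
Hence $[S_p]$ is countable for every $m$ and every $p\in P_m$.
\end{lemma}

\begin{proof}
The middle set is contained in the last, and the last in $[S_p]$. Let $x\in[S_p]\setminus[S_q]$, say $x{\restriction}n_0\notin S_q$. For $n\ge n_0$ we have $x{\restriction}n\notin S_q$, so $x{\restriction}n\in S_{q_i}$ for some $i$. Then $x{\restriction}n_0\in S_{q_i}\setminus S_q$, and (P1), (P2) give $i\le\delta(i)<n_0$. So one $i<n_0$ with $\delta(i)<\infty$ serves infinitely many $n$, and $x\in[S_{q_i}]$. Countability follows by induction from $[S_x]=\{x\}$.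
\end{proof}

Next we show that certificates mean what they are intended to mean. The induction runs over all trees $S$ at once, which is why $C(p,S)$ was defined for arbitrary $S$.

\begin{lemma}\label{lem:meaning}
For $p\in P_m$ and $S\in\mathrm{Tr}$, the set $C(p,S)$ has a total element if and only if $[S_p]\cap T\subseteq[S]$.
\end{lemma}

\begin{proof}
Induction on $m$. Let $x\in P_0$. If $x\in[S]$, both statements are true, since $C(x,S)=B$. If $x\notin[S]$, the second statement says $x\notin T$, and Lemma~\ref{lem:cert}(c) applies.

Let $p=(q,(q_i),\delta)\in P_{m+1}$. If $b\in C(p,S)$ is total, then $b\in C(q,S)$ and all $b^{[i+1]}\in C(q_i,S)$ are total. By induction $[S_q]\cap T$ and all $[S_{q_i}]\cap T$ are contained in $[S]$, and so is $[S_p]\cap T$ by Lemma~\ref{lem:branches}. Conversely, let $[S_p]\cap T\subseteq[S]$. As $S_q,S_{q_i}\subseteq S_p$, induction gives total $b_*\in C(q,S)$ and $b_i\in C(q_i,S)$. Put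
\[
b(j)=\max\bigl(\{b_*(j)\}\cup\{b_i(j-i-1):i<j\}\bigr).
\]
This is the maximum of a finite set of integers. It is nondecreasing in $j$, since each term is nondecreasing and terms are only added as $j$ grows. Also $b\ge b_*$ and $b^{[i+1]}(l)=b(i+1+l)\ge b_i(l)$. By (I2), $b\in C(p,S)$.
\end{proof}

The two roles of $\delta$ now combine: either $\delta$ is total and certifies that the $q_i$ bring in no new points of $T$, or it becomes infinite and only finitely many $q_i$ contribute at all.

\begin{lemma}\label{lem:finite}
$[S_p]\cap T$ is finite for every $m$ and every $p\in P_m$.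
\end{lemma}

\begin{proof}
Induction on $m$; at level $0$, $[S_x]=\{x\}$. Let $p=(q,(q_i),\delta)\in P_{m+1}$. If $\delta(j)=\infty$ for some $j$, then $\delta(i)=\infty$ for all $i\ge j$, as $\delta$ is nondecreasing. By Lemma~\ref{lem:branches}, $[S_p]=[S_q]\cup\bigcup_{i<j}[S_{q_i}]$, a finite union of sets with finite trace on $T$. If $\delta$ is total, then by (P3) $\delta^{[i+1]}$ is a total element of $C(q_i,S_q)$, so $[S_{q_i}]\cap T\subseteq[S_q]$ for every $i$ by Lemma~\ref{lem:meaning}. By Lemma~\ref{lem:branches}, $[S_p]\cap T=[S_q]\cap T$, which is finite.
\end{proof}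

It remains to see that $P_{m+1}$ contains enough codes to bound subsequences of trees of level $m$. This cannot hold for all sequences: the branches $y_{x_k}$ of distinct points $x_k\in T$ must remain unbounded. It does hold when the trace on $T$ is fixed, and the number of possible traces is what determines the web number. For $m\in\omega$ and finite $a\subseteq T$ let
\[
W_{m,a}=\{s\subseteq2^{<\omega}:\ s\subseteq S_p\text{ for some }p\in P_m\text{ with }[S_p]\cap T=a\}\subseteq\mathcal J_T .
\]

\begin{lemma}\label{lem:web}
Every sequence $(s_k)_{k\in\omega}$ in $W_{m,a}$ has a subsequence whose union lies in $\mathcal J_T$.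
\end{lemma}

\begin{proof}
Let $s_k\subseteq S_{p_k}$ with $p_k\in P_m$ and $[S_{p_k}]\cap T=a$. By (I1) we may pass to a subsequence and assume $p_k\to p\in P_m$ and $S_{p_k}\to S_p$. If $x\in a$, then $y_x\subseteq S_{p_k}$ for all $k$, so $y_x\subseteq S_p$. Thus $[S_{p_k}]\cap T=a\subseteq[S_p]$, and Lemma~\ref{lem:meaning} gives a total $b_k\in C(p_k,S_p)$ for each $k$.

Choose $\delta(0),k_0,\delta(1),k_1,\dots$ in this order. Let $\delta(0)=0$ and, for $i>0$,
\[
\delta(i)=\max\bigl(\{i,\delta(i-1)\}\cup\{b_{k_h}(i-h-1):h<i\}\bigr)\in\omega .
\]
Given $\delta(i)$, use $S_{p_k}\to S_p$ to choose $k_i$, larger than all earlier $k_h$, with $S_{p_{k_i}}\cap2^n=S_p\cap2^n$ for all $n\le\delta(i)$. Since $k_i$ is chosen after $\delta(i)$, only the values $\delta(i+1),\delta(i+2),\dots$ can respond to $b_{k_i}$; this is the reason for the shift by $i+1$ in (P3).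

Let $r=(p,(p_{k_i})_{i},\delta)$. The sequence $\delta$ is nondecreasing, and (P1), (P2) hold by the choices made. For (P3), $\delta^{[h+1]}(l)=\delta(h+1+l)\ge b_{k_h}(l)$ for all $h$ and $l$, so $\delta^{[h+1]}\in C(p_{k_h},S_p)$ by (I2). Hence $r\in P_{m+1}$, and $\bigcup_is_{k_i}\subseteq\bigcup_iS_{p_{k_i}}\subseteq S_r\in\mathcal J_T$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\emph{$\mathcal J_T$ is an ideal.} It is closed under subsets and finite unions by definition. It contains every branch $y_x=S_x$, hence every singleton and every finite set. If $2^{<\omega}=S_{p_1}\cup\dots\cup S_{p_k}$, then $2^\omega=\bigcup_j[S_{p_j}]$ by \eqref{eq:union}, which is countable by Lemma~\ref{lem:branches}; so $2^{<\omega}\notin\mathcal J_T$.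

\emph{$\mathcal J_T$ is $F_\sigma$.} Fix $(m_1,\dots,m_k)$. By (I1), the set of $(s,p_1,\dots,p_k)$ with $s\subseteq S_{p_1}\cup\dots\cup S_{p_k}$ is closed in the compact space $2^{2^{<\omega}}\times P_{m_1}\times\dots\times P_{m_k}$, so its projection to the first coordinate is compact. The ideal $\mathcal J_T$ is the union of these projections over the countably many tuples $(m_1,\dots,m_k)$.

\emph{Sun set and lower bound.} If $A\subseteq T$ and $\bigcup_{x\in A}y_x\subseteq S_{p_1}\cup\dots\cup S_{p_k}$, then $A\subseteq\bigcup_j([S_{p_j}]\cap T)$ by \eqref{eq:union}, so $A$ is finite by Lemma~\ref{lem:finite}. Hence $\{y_x:x\in T\}$ is a sun set. It has size $|T|$, so $\mathrm{web}(\mathcal J_T)\ge\max(\omega,|T|)$ by Proposition~\ref{prop:basic}(a),(b).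

\emph{Upper bound.} For a finite sequence $v=((m_1,a_1),\dots,(m_l,a_l))$ with $m_j\in\omega$ and $a_j\subseteq T$ finite, let $W_v$ be the family of all sets contained in some $s_1\cup\dots\cup s_l$ with $s_j\in W_{m_j,a_j}$. Each $W_v$ is a web set. Indeed, let $(t_k)$ be an injective sequence in $W_v$, with $t_k\subseteq s_{k,1}\cup\dots\cup s_{k,l}$. Apply Lemma~\ref{lem:web} to $(s_{k,1})_k$, then along the resulting subsequence to $(s_{k,2})_k$, and so on, $l$ times. Along the last subsequence each $\bigcup_ks_{k,j}$ lies in $\mathcal J_T$, and so does $\bigcup_kt_k$. The sets $W_v$ cover $\mathcal J_T$: if $s\subseteq S_{p_1}\cup\dots\cup S_{p_l}$ with $p_j\in P_{m_j}$, then $s\in W_v$ for $a_j=[S_{p_j}]\cap T$, which is finite by Lemma~\ref{lem:finite}. There are $\max(\omega,|T|)$ sequences $v$. This proves Theorem~\ref{thm:main}. \qed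

\begin{remark}
By induction on $m$, each $S_p$ is a union of branches. For $T=2^\omega$, Lemma~\ref{lem:finite} makes this union finite, so $\mathcal J_{2^\omega}=\mathrm{Br}$. For $T=\emptyset$ the web number is $\omega$, but $\mathcal J_\emptyset$ is not countably generated: it contains all branches, and by \eqref{eq:union} and Lemma~\ref{lem:branches} each of its members contains only countably many.
\end{remark}

\section{Sizes of coanalytic sets and the independence}\label{sec:set}

By Theorem~\ref{thm:main}, a counterexample to the conjecture comes from any coanalytic set of size strictly between $\omega$ and $\mathfrak d$. We recall the facts that decide when one exists. For $a\in2^\omega$, a set of reals is $\Sigma^1_2(a)$ if it is defined by a formula $\exists u\,\forall w\,\varphi$, where $u,w$ range over reals and $\varphi$ is arithmetical with parameter $a$. The $\boldsymbol\Sigma^1_2$ sets are exactly those that are $\Sigma^1_2(a)$ for some $a$, and they include the coanalytic sets.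
\begin{enumerate}
\item[(D1)] (Novikov--Kond\^o uniformization) Every coanalytic $Q\subseteq2^\omega\times2^\omega$ contains a coanalytic set that is the graph of a function whose domain is the projection of $Q$.
\item[(D2)] (G\"odel) $2^\omega\cap L[a]$ is $\Sigma^1_2(a)$, and $L[a]$ satisfies ZFC and CH.
\item[(D3)] (Mansfield--Solovay) A $\Sigma^1_2(a)$ set not contained in $L[a]$ has a perfect subset, that is, a nonempty closed subset without isolated points; such a subset has size $2^{\aleph_0}$.
\end{enumerate}
By CH in $L[a]$ there is a bijection between $2^\omega\cap L[a]$ and $\omega_1^{L[a]}$. Therefore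
\begin{equation}\label{eq:La}
|2^\omega\cap L[a]|=\omega_1\ \text{ if }\omega_1^{L[a]}=\omega_1,\qquad
|2^\omega\cap L[a]|=\omega\ \text{ if }\omega_1^{L[a]}<\omega_1 .
\end{equation}
The set in (D2) is one quantifier too complex for Theorem~\ref{thm:main}; uniformization removes the quantifier without changing the size.

\begin{lemma}\label{lem:size}
Every $\boldsymbol\Sigma^1_2$ set $D\subseteq2^\omega$ has the cardinality of some coanalytic $T\subseteq2^\omega$.
\end{lemma}

\begin{proof}
Let $D$ be the projection of a coanalytic $Q\subseteq2^\omega\times2^\omega$. By (D1) there is a coanalytic $T\subseteq Q$ that is the graph of a function with domain $D$, so $|T|=|D|$. Identify $2^\omega\times2^\omega$ with $2^\omega$.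
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:indep}]
(a) If $\mathfrak d=\omega_1$, then $\mathrm{web}(\mathcal J)>\omega$ is the same as $\mathrm{web}(\mathcal J)\ge\mathfrak d$, and the conjecture is Theorem~\ref{thm:known}.

(b) Let $\omega_1^{L[a]}=\omega_1$. By (D2), \eqref{eq:La} and Lemma~\ref{lem:size} there is a coanalytic $T$ with $|T|=\omega_1$. Theorem~\ref{thm:main} gives $\mathrm{web}(\mathcal J_T)=\omega_1>\omega$. Since $\omega_1<\mathfrak d$, Proposition~\ref{prop:basic}(c),(d) gives $\emptyset\times\mathrm{Fin}\not\le_T\mathcal J_T$. This part does not use the unproved direction of Theorem~\ref{thm:known}.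

(c) In $L$, CH holds, so $\mathfrak d=\omega_1$ and the conjecture holds by (a). Let $G$ be generic over $L$ for the forcing of finite partial functions from $\omega_2\times\omega$ to $\omega$, which adds $\omega_2$ Cohen reals $c_\alpha\in\omega^\omega$. The forcing has the countable chain condition, so cardinals are preserved and $\omega_1^L=\omega_1$ in $L[G]$. We recall why $\mathfrak d>\omega_1$ in $L[G]$. By the chain condition each real of $L[G]$ has a name involving countably many coordinates, so a family $\mathcal G$ of $\omega_1$ functions is contained in the intermediate model $M$ generated by $(c_\beta)_{\beta<\alpha}$ for some $\alpha<\omega_2$. The function $c_\alpha$ is Cohen generic over $M$, and for $g\in\omega^\omega\cap M$ every finite condition has an extension forcing $c_\alpha(n)>g(n)$ for some $n$ outside its domain. So no member of $\mathcal G$ bounds $c_\alpha$. Now (b) applies in $L[G]$ with $a=\bar0$, for which $L[a]=L$, and the conjecture fails there.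
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(a) Take $T$ from Lemma~\ref{lem:size}. As $D$ is infinite, $\mathrm{web}(\mathcal J_T)=\max(\omega,|D|)=|D|$.

(b) By Theorems~\ref{thm:known} and~\ref{thm:main}, $\emptyset\times\mathrm{Fin}\le_T\mathcal J_T$ if and only if $\max(\omega,|T|)\ge\mathfrak d$, and since $\mathfrak d>\omega$ this means $|T|\ge\mathfrak d$.

Let $\kappa$ be uncountable. A subset of $[\kappa]^{<\omega}$ is unbounded exactly when its union is infinite. If $\kappa\le|T|$, fix distinct $x_\xi\in T$ for $\xi<\kappa$ and put $f(u)=\bigcup_{\xi\in u}y_{x_\xi}\in\mathcal J_T$ for finite $u\subseteq\kappa$. If $\mathcal U\subseteq[\kappa]^{<\omega}$ is unbounded, then $\bigcup f[\mathcal U]$ contains infinitely many $y_{x_\xi}$, so it is not in $\mathcal J_T$ by the sun property. Thus $f$ is a Tukey map. Conversely, let $f\colon[\kappa]^{<\omega}\to\mathcal J_T$ be a Tukey map and put $h(\xi)=f(\{\xi\})$. For every infinite $A\subseteq\kappa$ the set $h[A]$ is unbounded. A single element is bounded, so $h$ is finite-to-one and its range has size $\kappa$. Every infinite subset of the range is $h[A]$ for an infinite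 $A$, so the range is a sun set. By Proposition~\ref{prop:basic}(b), $\kappa\le\mathrm{web}(\mathcal J_T)=\max(\omega,|T|)$, and $\kappa\le|T|$ because $\kappa$ is uncountable.

(c) If $\mathfrak d=\omega_1$, use Theorem~\ref{thm:indep}(a). Suppose $\omega_1^{L[a]}<\omega_1$ for all $a$, and let $T$ be coanalytic with $\mathrm{web}(\mathcal J_T)>\omega$. Then $T$ is uncountable by Theorem~\ref{thm:main}. Choose $a$ such that $T$ is $\Sigma^1_2(a)$. By \eqref{eq:La}, $2^\omega\cap L[a]$ is countable, so $T\not\subseteq L[a]$, and (D3) gives $|T|=2^{\aleph_0}\ge\mathfrak d$. By (b), $\emptyset\times\mathrm{Fin}\le_T\mathcal J_T$. The other implication of the conjecture holds for every ideal, as noted in Section~\ref{sec:problem}. If neither alternative holds, then $\mathfrak d>\omega_1$ and $\omega_1^{L[a]}=\omega_1$ for some $a$. As in the proof of Theorem~\ref{thm:indep}(b) there is a coanalytic $T$ of size $\omega_1$, and $\mathcal J_T$ violates the conjecture. The last sentence of (c) follows, since the ideals $\mathcal J_T$ are $F_\sigma$.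
\end{proof}

The restriction to uncountable $\kappa$ in (b) is needed. For every ideal $\mathcal J$ on $X=\{e_0,e_1,\dots\}$, the map $u\mapsto\{e_n:n\le k\text{ for some }k\in u\}$ sends families with infinite union to families with union $X$, so $[\omega]^{<\omega}\le_T\mathcal J_T$ holds even for finite $T$.

\begin{thebibliography}{9}
\bibitem{BT} \emph{The Bounded Topology}, \texttt{http://computo.fismat.umich.mx/\~{}fhernandez/Papers/tau\_bd.pdf}.
\end{thebibliography}
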